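\title{Metrizability of pseudocompact subspaces is not preserved by extensions of topological groups}

\begin{abstract}
We construct in ZFC a precompact Boolean topological group $G$ and a closed subgroup $N$ such that every pseudocompact subspace of $N$ is finite and $G/N$ is countable, while $G$ contains a pseudocompact subspace that is neither metrizable nor closed. The group $G$ is generated by a subspace $\omega\cup A$ of $\beta\omega$, where $A$ consists of ultrafilters chosen along the maximal branches of a tree of maximal almost disjoint families. The quotient can be made any group between $\bigoplus_\omega\mathbb Z_2$ and $\mathbb Z_2^\omega$. In the opposite direction, in every example of this kind the identity is not a $G_\delta$-point of $N$, and the offending subspace is not a subgroup.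
\end{abstract}

\section{The question and the results}\label{sec:intro}

All topological groups in this paper are Hausdorff, hence Tychonoff, and all spaces are Tychonoff. A space is \emph{pseudocompact} if every continuous real-valued function on it is bounded. Compact spaces are pseudocompact, and for metrizable spaces the two notions coincide. So if all pseudocompact subspaces of a space are metrizable, then its pseudocompact subspaces are exactly its compact metrizable subspaces, and they are all closed.

Let $G$ be a topological group, $N$ a closed normal subgroup, and $\pi\colon G\to G/N$ the quotient map; the group $G/N$ carries the quotient topology and is Hausdorff because $N$ is closed. Suppose that all pseudocompact subspaces of $N$ and of $G/N$ are metrizable. Must the same be true of $G$? Two simple cases suggest that it must.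

\emph{Products.} Let $G=N\times Q$ and let $P\subset G$ be pseudocompact. The projections of $P$ to $N$ and to $Q$ are pseudocompact, hence metrizable, and $P$ lies in their product. So $P$ is metrizable.

\emph{Compact subspaces.} Let $G$ be arbitrary and let $K\subset G$ be compact and nonempty. The set $T=\{(x,y)\in K^2:\pi(x)=\pi(y)\}$ is closed in $K^2$, and it is a $G_\delta$-set because $\pi(K)$ is metrizable. The map $m(x,y)=x^{-1}y$ sends the compact space $T$ onto a compact, hence metrizable, subspace of $N$. Therefore the diagonal $m^{-1}(e)$ is a $G_\delta$-set in $T$, and so in $K^2$. A closed $G_\delta$-set in the normal space $K^2$ is the zero set of a continuous function $f\colon K^2\to[0,1]$, and $x\mapsto f(x,\cdot)$ is a continuous one-to-one map of $K$ into the metric space $C(K)$. Hence $K$ is metrizable.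

The second argument applies the hypothesis on $N$ to the image of a closed subset of $K^2$. Pseudocompactness does not pass to closed subsets, so for a pseudocompact $P\subset G$ the hypothesis on $N$ may say nothing even about the fiber $P\cap N$. The following question is posed in \cite{TGRS}.

\begin{quote}
Does there exist in ZFC a topological group $G$ with a closed normal subgroup $N$ such that all pseudocompact subspaces of $N$ and $G/N$ are metrizable, but $G$ contains (i) a non-metrizable, or (ii) a non-closed, pseudocompact subspace?
\end{quote}

A non-closed pseudocompact subspace is not compact, hence not metrizable, so an example for (ii) is an example for (i). We give one. A group is \emph{Boolean} if $x+x=0$ for all its elements; Boolean groups are the vector spaces over $\mathbb Z_2=\{0,1\}$. A topological group is \emph{precompact} if for each neighborhood $U$ of the identity finitely many translates of $U$ cover the group; subgroups of compact groups are precompact.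

\begin{theorem}[ZFC]\label{thm:main}
There are a precompact Boolean topological group $G$ and a closed subgroup $N$ such that all pseudocompact subspaces of $N$ are finite, $G/N$ is countable (so all its pseudocompact subspaces are compact metrizable), and $G$ contains a pseudocompact subspace $Y$ which is neither metrizable nor closed in $G$.
\end{theorem}

Thus the answer is yes in both cases. The quotient can be prescribed within a wide range. Let $\mathbb Z_2^\omega$ carry the product topology and let $\bigoplus_\omega\mathbb Z_2$ be its subgroup of finitely supported sequences.

\begin{theorem}[ZFC]\label{thm:quotient}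
Let $G$, $N$, $Y$ be as constructed in the proof of Theorem~\ref{thm:main}. For every subgroup $L$ with $\bigoplus_\omega\mathbb Z_2\subset L\subset\mathbb Z_2^\omega$ there is a precompact Boolean group $G_L\supset G$ such that $N$ is closed in $G_L$ and $G_L/N$ is topologically isomorphic to $L$. The subspace $Y\subset G_L$ is pseudocompact, non-metrizable and non-closed. In particular, $G_L/N$ may be countable metrizable ($L=\bigoplus_\omega\mathbb Z_2$, $G_L=G$) or compact metrizable ($L=\mathbb Z_2^\omega$).
\end{theorem}

So the quotient is not the source of the phenomenon. The subgroup $N$, on the other hand, cannot be small.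

\begin{theorem}\label{thm:limits}
Let $N$ be a closed normal subgroup of a topological group $G$ such that all pseudocompact subspaces of $N$ and $G/N$ are metrizable.
\begin{enumerate}
\item[(a)] If $\{e\}$ is a $G_\delta$-set in $N$ (for example, if $N$ is metrizable or countable), then every pseudocompact subspace of $G$ is compact metrizable, hence closed.
\item[(b)] In all cases, every pseudocompact subgroup of $G$ is compact metrizable.
\end{enumerate}
So in every example for \textup{(i)} or \textup{(ii)} the group $N$ is uncountable and of uncountable pseudocharacter (that is, $\{e\}$ is not a $G_\delta$-set in $N$), and the offending pseudocompact subspace is not a subgroup.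
\end{theorem}

Section~\ref{sec:model} isolates three properties of a set $A$ of free ultrafilters on $\omega$. Sections~\ref{sec:group} and~\ref{sec:N} derive Theorem~\ref{thm:main} from the existence of such a set, which is proved in Sections~\ref{sec:tree} and~\ref{sec:branches}. Theorems~\ref{thm:quotient} and~\ref{thm:limits} are proved in Sections~\ref{sec:quotient} and~\ref{sec:limits}.

\section{Pseudocompact spaces}\label{sec:pc}

We use three standard facts \cite[\S 3.10]{Eng}.
\begin{enumerate}
\item[(P1)] A space is pseudocompact if and only if every locally finite family of nonempty open subsets of it is finite.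
\item[(P2)] A continuous image of a pseudocompact space is pseudocompact.
\item[(P3)] A pseudocompact metrizable space is compact.
\end{enumerate}
Two consequences of (P1) replace the missing passage to closed subsets. Let $P$ be pseudocompact.
\begin{enumerate}
\item[(P4)] If $V\subset P$ is open, then $\operatorname{cl}_PV$ is pseudocompact.
\item[(P5)] (Baire property.) If $O\subset P$ is open and nonempty and $O=\bigcup_{n<\omega}F_n$ with each $F_n$ closed in $O$, then some $F_n$ has nonempty interior.
\end{enumerate}
For (P4), let $\{W_i\}$ be a locally finite family of nonempty open subsets of $\operatorname{cl}_PV$. The sets $W_i\cap V$ are nonempty and open in $P$. They form a locally finite family in $P$, since $P\setminus\operatorname{cl}_PV$ is open and misses all of them. By (P1) there are only finitely many sets $W_i\cap V$, and each arises from only finitely many $W_i$, because a point lies in only finitely many $W_i$. For (P5), suppose that no $F_n$ has interior. Put $W_0=O$ and choose nonempty open sets $W_{n+1}$ with $\operatorname{cl}_PW_{n+1}\subset W_n\setminus F_n$. Then $\bigcap_nW_n=\emptyset$, so the family $\{W_n\}$ is infinite. A point $x\in P$ lies outside some $W_m$, and then its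 neighborhood $P\setminus\operatorname{cl}_PW_{m+1}$ meets only $W_0,\dots,W_m$. This contradicts (P1).

\begin{lemma}\label{lem:injective}
If a pseudocompact space $P$ admits a continuous one-to-one map $f$ into a metrizable space, then $P$ is compact metrizable.
\end{lemma}

\begin{proof}
We show that $f$ maps closed sets to closed subsets of $f(P)$. Then $P$ is homeomorphic to $f(P)$, hence metrizable, and compact by (P3). Let $F\subset P$ be closed and $x_0\in P\setminus F$. The set $F$ need not be pseudocompact, so we enlarge it to a set that is. Choose an open $U\ni x_0$ with $\operatorname{cl}_PU\cap F=\emptyset$ and put $W=P\setminus\operatorname{cl}_PU$. Then $W$ is open, $F\subset W$, and $x_0\notin\operatorname{cl}_PW$ because $U\cap W=\emptyset$. By (P4), (P2) and (P3) the set $f(\operatorname{cl}_PW)$ is compact, hence closed. It contains $f(F)$, and it does not contain $f(x_0)$ because $f$ is one-to-one. So $f(x_0)$ is not in the closure of $f(F)$.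
\end{proof}

\begin{corollary}\label{cor:countable}
A countable pseudocompact space is compact metrizable.
\end{corollary}

\begin{proof}
For each pair of distinct points choose a continuous real-valued function separating them. These countably many functions define a continuous one-to-one map into $\mathbb R^\omega$.
\end{proof}

\section{From an almost disjoint family to a set of ultrafilters}\label{sec:model}

We write $[\omega]^\omega$ for the set of infinite subsets of $\omega$, and $B\subset^*C$ if $B\setminus C$ is finite. Two sets are \emph{almost disjoint} if their intersection is finite. A \emph{MAD family} is a family $M\subset[\omega]^\omega$ of pairwise almost disjoint sets such that every $B\in[\omega]^\omega$ has infinite intersection with some member of $M$; finite MAD families are allowed. By Zorn's lemma every almost disjoint family extends to a MAD family.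

We look for a pseudocompact space $X=\omega\cup A$ in which $\omega$ is a dense set of isolated points and the closed set $A$ has no infinite pseudocompact subspace. The set $A$ will generate $N$, and $\omega$ will generate the countable quotient. For spaces alone, one MAD family produces this picture.

\begin{example}\label{ex:psi}
Let $M$ be an infinite MAD family and $\Psi=\omega\cup M$. Declare the points of $\omega$ isolated and let the sets $\{a\}\cup(a\setminus F)$, with $F$ finite, be the basic neighborhoods of $a\in M$. By almost disjointness these sets are clopen and $\Psi$ is Hausdorff, so $\Psi$ is Tychonoff. The subspace $M$ is infinite, closed and discrete; hence its pseudocompact subspaces are finite and $\Psi$ is not compact. But $\Psi$ is pseudocompact. If a continuous $g\colon\Psi\to\mathbb R$ were unbounded, it would be unbounded on the dense set $\omega$, and we could pick $n_k\in\omega$ with $|g(n_k)|>k$. The infinite set $\{n_k:k<\omega\}$ meets some $a\in M$ in an infinite set, and then $g$ is unbounded on every neighborhood of $a$. By (P3), $\Psi$ is not metrizable.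
\end{example}

To pass to groups, take the Boolean group whose elements are the finite subsets $s$ of $\Psi$ under symmetric difference, with the topology generated by the homomorphisms $s\mapsto|s\cap U|\bmod 2$, where $U\subset\Psi$ is clopen. The subgroup generated by $M$ is now more than a discrete set: for distinct $a_0,a_1,\ldots\in M$, the sequence $a_0+a_1,\ a_2+a_3,\dots$ converges to $0$ unless some clopen $U$ separates $a_{2i}$ from $a_{2i+1}$ for infinitely many $i$. A set $C\subset\omega$ is the trace on $\omega$ of a clopen subset of $\Psi$ exactly when every $a\in M$ satisfies $a\subset^*C$ or $a\subset^*\omega\setminus C$. It is easy to arrange this for countably many members of $M$, but we have no control over the others. The remedy is to replace the points of $M$ by ultrafilters, which decide every set $C$.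

Recall that an \emph{ultrafilter} on $\omega$ is a family $x$ of nonempty subsets of $\omega$, closed under supersets and finite intersections, which contains $C$ or $\omega\setminus C$ for every $C\subset\omega$. An ultrafilter contains exactly one piece of each finite partition of $\omega$. The point $n\in\omega$ is identified with the ultrafilter $\{C:n\in C\}$; the other ultrafilters are \emph{free} and contain no finite set. A family of sets all of whose finite intersections are infinite is contained in a free ultrafilter. The space $\beta\omega$ of all ultrafilters has as a base the sets
\[
\overline C=\{x\in\beta\omega:C\in x\},\qquad C\subset\omega,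
\]
which are clopen because $\beta\omega\setminus\overline C=\overline{\omega\setminus C}$. It is compact, $\overline C\cap\omega=C$, and $\omega$ is a dense set of isolated points. Let $\omega^*=\beta\omega\setminus\omega$. We shall use the following fact.
\begin{enumerate}
\item[(U)] If $x_1,\dots,x_k\in\beta\omega$ are distinct, there is a partition $\omega=C_1\sqcup\dots\sqcup C_k$ with $C_i\in x_i$.
\end{enumerate}
Indeed, for $i\ne j$ pick $D_{ij}\in x_i\setminus x_j$. The sets $\bigcap_{j\ne i}(D_{ij}\setminus D_{ji})\in x_i$ are pairwise disjoint, and the points of $\omega$ that are left over can be added to the first of them.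

The properties that we need of $A$ are these.

\begin{proposition}\label{prop:A}
There is a set $A\subset\omega^*$ such that:
\begin{enumerate}
\item[(A1)] for every $B\in[\omega]^\omega$ there is $p\in A$ with $B\in p$;
\item[(A2)] for every countable $E\subset A$ and every function $\varphi\colon E\to\mathbb Z_2$ there is $C\subset\omega$ such that, for $p\in E$, $C\in p$ if and only if $\varphi(p)=1$;
\item[(A3)] every pseudocompact subspace of $A$ is finite.
\end{enumerate}
\end{proposition}

Property (A1) asks $A$ to be large, while (A2) and (A3) ask it to be thin. The two obvious choices each miss one side. The set $\omega^*$ satisfies (A1), but it is compact and infinite, so (A3) fails. Next, take a MAD family $M$ and one free ultrafilter $p_a\ni a$ for each $a\in M$. The set $\{p_a:a\in M\}$ is discrete, since $\overline a$ contains no $p_{a'}$ with $a'\ne a$, so (A3) holds. But (A1) fails: split $a\in M$ into two infinite parts and let $B$ be the part that is not in $p_a$; then $B$ is almost disjoint from every $a'\ne a$ and so belongs to no $p_{a'}$ either. To catch $B$ one must refine $M$, and the refined family has the same defect. In Sections~\ref{sec:tree} and~\ref{sec:branches} the refinement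 is iterated transfinitely, and one ultrafilter is chosen for each maximal branch of the resulting tree.

\section{The group generated by $\omega\cup A$}\label{sec:group}

In this section and the next, $A$ is a set as in Proposition~\ref{prop:A}. Fix $p_0\in A$ and put
\[
X=\omega\cup A\subset\beta\omega,\qquad Y=X\setminus\{p_0\}.
\]
Removing one point will give a non-closed subspace, and (A1) has enough slack to survive the removal.

\begin{lemma}\label{lem:XY}
The spaces $X$ and $Y$ are pseudocompact.
\end{lemma}

\begin{proof}
Let $Z$ be $X$ or $Y$. Every $B\in[\omega]^\omega$ belongs to some $p\in Z\cap A$: split $B$ into two disjoint infinite sets and apply (A1) to each; the two ultrafilters are distinct and both contain $B$, so one of them differs from $p_0$. Suppose that $g\colon Z\to\mathbb R$ is continuous and unbounded. Since $\omega$ is dense in $Z$, there are $n_k\in\omega$ with $|g(n_k)|>k$. The set $B=\{n_k:k<\omega\}$ is infinite, and for each $m$ only finitely many of its points satisfy $|g|\le m$. Take $p\in Z\cap A$ with $B\in p$. By continuity at $p$ there are $C\in p$ and $m$ with $|g|\le m$ on $\overline C\cap Z\supset C$. But $C\cap B$ belongs to the free ultrafilter $p$ and is therefore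 infinite, a contradiction.
\end{proof}

We now place $\beta\omega$ as a linearly independent subset in a compact Boolean group. Regard $\mathcal P(\omega)$ as a vector space over $\mathbb Z_2$ with symmetric difference as addition, and let
\[
\mathfrak K=\operatorname{Hom}(\mathcal P(\omega),\mathbb Z_2)\subset\mathbb Z_2^{\mathcal P(\omega)}.
\]
This is a closed subgroup of the compact group $\mathbb Z_2^{\mathcal P(\omega)}$. For each $C\subset\omega$ the evaluation $h\mapsto h(C)$ is a continuous homomorphism $\mathfrak K\to\mathbb Z_2$, and the sets $\{h:h(C_j)=g(C_j),\ j=1,\dots,m\}$ form a base at $g\in\mathfrak K$.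

Identify $x\in\beta\omega$ with its indicator function: $x(C)=1$ if and only if $C\in x$. This function is additive. Exactly one of the sets $C\cap D$, $C\setminus D$, $D\setminus C$, $\omega\setminus(C\cup D)$ belongs to $x$, and the triple $(x(C),x(D),x(C\mathbin{\triangle}D))$ is accordingly $(1,1,0)$, $(1,0,1)$, $(0,1,1)$ or $(0,0,0)$. So $\beta\omega\subset\mathfrak K$. The topology inherited from $\mathfrak K$ is generated by the sets $\{x:x(C)=1\}=\overline C$ and $\{x:x(C)=0\}=\overline{\omega\setminus C}$, so it is the topology of $\beta\omega$. Finally, $\beta\omega$ is linearly independent: for distinct $x_1,\dots,x_k$ and a partition as in (U), $(x_1+\dots+x_k)(C_1)=1$.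

Define
\[
G=\operatorname{span}(X)\subset\mathfrak K,\qquad N=\operatorname{span}(A)\subset G,
\]
with the subspace topology. Both are precompact Boolean groups. By linear independence an element of $G$ is the sum of a unique finite set $s\subset X$, and we identify it with $s$. Addition becomes symmetric difference, $0$ is the empty set, $N$ consists of the finite subsets of $A$, and
\[
s(C)=|s\cap\overline C|\bmod 2 .
\]

\begin{lemma}\label{lem:easy}
The subgroup $N$ is closed in $G$, the group $G/N$ is countable, and $Y$ is neither closed in $G$ nor metrizable.
\end{lemma}

\begin{proof}
The members of $A$ are free, so the only $x\in X$ with $\{n\}\in x$ is $x=n$. Hence $s(\{n\})=1$ if and only if $n\in s$, and $N=\{s\in G:s(\{n\})=0\text{ for all }n\}$ is closed. Each coset $s+N$ contains the finite set $s\cap\omega$, so there are countably many cosets. The point $p_0\in G\setminus Y$ lies in the closure of $\omega\subset Y$, so $Y$ is not closed. If the pseudocompact space $Y$ were metrizable, it would be compact by (P3), hence closed.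
\end{proof}

The fiber $Y\cap N=A\setminus\{p_0\}$ is an infinite closed subspace of $Y$ with only finite pseudocompact subspaces. This is the point at which the argument for compact subspaces in Section~\ref{sec:intro} breaks down.

\section{Pseudocompact subspaces of $N$}\label{sec:N}

\begin{proposition}\label{prop:N}
Every pseudocompact subspace of $N$ is finite.
\end{proposition}

Let $N_n=\{s\in N:|s|\le n\}$, so that $N=\bigcup_nN_n$. We look first at the lowest levels.

On $N_1=\{0\}\cup A$ the continuous function $s\mapsto s(\omega)=|s|\bmod2$ shows that $A$ is clopen. If $P\subset N_1$ is pseudocompact, then $P\cap A$ is pseudocompact by (P4) and finite by (A3).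

In $N_2$ there are two kinds of points to consider. Let $s=\{a_1,a_2\}$, and choose $C\in a_1$ with $\omega\setminus C\in a_2$. An element $g\in N_2$ with $g(C)=g(\omega\setminus C)=1$ has exactly one point in $\overline C$ and exactly one in $\overline{\omega\setminus C}$. So near $s$ the space $N_2$ has two coordinates with values in $A$, and (A3) can be applied to each. Near $0$ there are no such coordinates: for any finite partition of $\omega$, the neighborhood of $0$ defined by vanishing on all pieces contains every pair $\{a,a'\}$ whose points lie in the same piece. Here (A2) takes over. Let $a_0,a_1,\dots\in A$ be distinct and $s_i=\{a_{2i},a_{2i+1}\}$. Choose $C$ with $C\in a_{2i}$ and $C\notin a_{2i+1}$ for all $i$. Then $s_i(C)=1$, so the neighborhood $\{h:h(C)=0\}$ of $0$ misses every $s_i$.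

The next two lemmas are the general forms of these two observations.

\begin{lemma}\label{lem:coordinates}
Let $s\in N$ with $|s|=n\ge1$. There are an open neighborhood $O_s$ of $s$ in $N$ with $O_s\cap N_{n-1}=\emptyset$ and continuous maps $\rho_1,\dots,\rho_n\colon O_s\cap N_n\to A$ such that $g=\{\rho_1(g),\dots,\rho_n(g)\}$ for all $g\in O_s\cap N_n$. Each $N_k$ is closed in $N$.
\end{lemma}

\begin{proof}
Let $s=\{a_1,\dots,a_n\}$. By (U) choose a partition $\omega=C_1\sqcup\dots\sqcup C_n$ with $C_i\in a_i$, and put $O_s=\{g\in N:g(C_i)=1\text{ for }i=1,\dots,n\}$. This is an open neighborhood of $s$. Each $g\in O_s$ has an odd number of points in each of the pairwise disjoint sets $\overline{C_i}$, so $|g|\ge n$. If moreover $|g|\le n$, then $g$ has exactly one point $\rho_i(g)$ in each $\overline{C_i}$ and no other points. For $D\subset\omega$ and $g\in O_s\cap N_n$,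
\[
D\in\rho_i(g)\iff D\cap C_i\in\rho_i(g)\iff g(D\cap C_i)=1 .
\]
The first equivalence holds because $C_i\in\rho_i(g)$. The second holds because for $j\ne i$ the ultrafilter $\rho_j(g)$ contains $C_j$, and so does not contain $D\cap C_i$. Thus $\rho_i^{-1}(\overline D)$ is open, and $\rho_i$ is continuous. Finally, if $s\notin N_k$, then $n=|s|>k$ and $O_s$ misses $N_{n-1}\supset N_k$.
\end{proof}

\begin{lemma}\label{lem:independent}
Let $s_0,s_1,\dots$ be a linearly independent sequence in $N$. Every $g\in N$ has a neighborhood that contains only finitely many $s_i$.
\end{lemma}

\begin{proof}
Let $E=g\cup\bigcup_is_i$, a countable subset of $A$. We first find a linear functional $\varphi\colon\operatorname{span}(E)\to\mathbb Z_2$ with $\varphi(g)=0$ and $\varphi(s_i)=1$ for all but finitely many $i$. Values prescribed on a linearly independent set extend to a linear functional. If $g\notin\operatorname{span}\{s_i:i<\omega\}$, then $\{g\}\cup\{s_i:i<\omega\}$ is independent, and we prescribe $\varphi(g)=0$ and $\varphi(s_i)=1$ for all $i$. Otherwise $g=\sum_{i\in F}s_i$ with $F$ finite (empty if $g=0$), and we prescribe $\varphi(s_i)=0$ for $i\in F$ and $\varphi(s_i)=1$ for $i\notin F$; then $\varphi(g)=0$.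

The functional $\varphi$ is purely algebraic; (A2) realizes it by a continuous one. There is $C\subset\omega$ with $p(C)=\varphi(p)$ for all $p\in E$. Both $h\mapsto h(C)$ and $\varphi$ are linear and agree on $E$, so $h(C)=\varphi(h)$ for $h\in\operatorname{span}(E)$. The open set $\{h\in N:h(C)=0\}$ contains $g$ and only finitely many $s_i$.
\end{proof}

So an infinite subspace $P$ of $N$ contains an infinite closed discrete set. This alone does not contradict pseudocompactness, as $M\subset\Psi$ in Example~\ref{ex:psi} shows: an unbounded function on that set need not extend continuously to $P$. It does extend, by zero, if the set consists of isolated points of $P$. We therefore show that $P$ has many isolated points. Since $P$ need not lie in any single $N_n$, the Baire property is used to find an open piece that does.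

\begin{proof}[Proof of Proposition~\ref{prop:N}]
Let $P\subset N$ be pseudocompact.

\emph{The isolated points of $P$ are dense in $P$.} Let $O\subset P$ be open and nonempty. The sets $O\cap N_n$ are closed in $O$ and cover it, so by (P5) one of them has nonempty interior. Let $n$ be least such that some nonempty open set $U\subset O$ is contained in $N_n$. If $n=0$, then $U=\{0\}$ and $0\in O$ is isolated in $P$. Let $n\ge1$. By minimality $U\not\subset N_{n-1}$, so there is $s\in U$ with $|s|=n$. Choose $V$ open in $P$ with $s\in V$ and $K=\operatorname{cl}_PV\subset U\cap O_s$. By (P4) the set $K$ is pseudocompact, and $K\subset O_s\cap N_n$. Each $\rho_i(K)$ is a pseudocompact subspace of $A$, hence finite by (A3). Since $g\in K$ is determined by $\rho_1(g),\dots,\rho_n(g)$, the set $K$ is finite. So $V\subset O$ is a nonempty finite open subset of the Hausdorff space $P$, and its points are isolated.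

\emph{$P$ is finite.} Suppose not, and let $I$ be the set of isolated points of $P$. Then $I$ is infinite, because a finite dense set would be all of $P$. A finite subset of a vector space over $\mathbb Z_2$ has finite span, so we can choose $s_k\in I\setminus\operatorname{span}\{s_i:i<k\}$ recursively and obtain a linearly independent sequence in $I$. By Lemma~\ref{lem:independent} every point outside $S=\{s_i:i<\omega\}$ has a neighborhood meeting $S$ in a finite set, so $S$ is closed. The function equal to $i$ at $s_i$ and to $0$ on $P\setminus S$ is continuous at the isolated points $s_i$ and constant on the open set $P\setminus S$. It is unbounded, a contradiction.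
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:A}]
The group $G$ is precompact and Boolean. By Lemmas~\ref{lem:XY} and~\ref{lem:easy}, $N$ is closed, $G/N$ is countable, and $Y$ is pseudocompact, non-metrizable and non-closed. The pseudocompact subspaces of $G/N$ are compact metrizable by Corollary~\ref{cor:countable}, and those of $N$ are finite by Proposition~\ref{prop:N}.
\end{proof}

\section{A dense tree of almost disjoint families}\label{sec:tree}

A MAD family $R$ \emph{refines} a MAD family $M$ if every $r\in R$ satisfies $r\subset^*s$ for some $s\in M$. Refinement is reflexive and transitive. Two elementary facts are used throughout.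
\begin{enumerate}
\item[(M1)] If $r\subset^*s$, $r\cap s'$ is infinite, and $s,s'$ belong to the same almost disjoint family, then $s=s'$, since $s\cap s'$ is infinite. In particular, an infinite set is almost contained in at most one member of a MAD family.
\item[(M2)] If $D_0\supset^*D_1\supset^*\cdots$ are infinite sets, there is an infinite $D\subset D_0$ with $D\subset^*D_n$ for all $n$: choose distinct points $n_k\in D_0\cap\dots\cap D_k$ and let $D=\{n_k:k<\omega\}$.
\end{enumerate}
An ordinal has \emph{uncountable cofinality} if it is a nonzero limit ordinal and every countable subset of it has supremum below it. Let $\mathfrak c=2^{\aleph_0}=|[\omega]^\omega|$. The following lemma is a form of the base tree theorem of Balcar, Pelant and Simon \cite{BPS}; we give the proof.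

\begin{lemma}\label{lem:tree}
There are a cardinal $\mathfrak h$ of uncountable cofinality and MAD families $R_\alpha$ $(\alpha<\mathfrak h)$ such that
\begin{enumerate}
\item[(T1)] $R_\alpha$ refines $R_\beta$ whenever $\beta<\alpha<\mathfrak h$;
\item[(T2)] for every $B\in[\omega]^\omega$ there are $\alpha<\mathfrak h$ and $r\in R_\alpha$ with $r\subset^*B$.
\end{enumerate}
\end{lemma}

\begin{proof}
A recursive construction of finer and finer MAD families can continue as long as the families built so far have a common refinement. We let $\mathfrak h$ be the first length at which this can fail. For a collection $\mathcal F$ of MAD families put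
\[
\mathcal D(\mathcal F)=\{D\in[\omega]^\omega:\text{for every }M\in\mathcal F\text{ there is }s\in M\text{ with }D\subset^*s\}.
\]
Let $\mathfrak h$ be the least cardinality of a collection $\mathcal F$ for which some $B_0\in[\omega]^\omega$ has no subset in $\mathcal D(\mathcal F)$.

\medskip\noindent\emph{Step 1: $\mathfrak h$ exists and is uncountable.}
Let $\mathcal F$ consist of all families $\{C,\omega\setminus C\}$ with $C$ infinite and co-infinite. Given an infinite $D$, take an infinite $C\subset D$ with $D\setminus C$ infinite; then $D$ is almost contained in neither $C$ nor $\omega\setminus C$. So $\mathcal D(\mathcal F)=\emptyset$, and $\mathfrak h$ exists. For the empty collection $\mathcal D(\emptyset)=[\omega]^\omega$. Let $\mathcal F=\{M_n:n<\omega\}$, repetitions allowed, and let $B$ be infinite. Choose inductively $s_n\in M_n$ such that $D_n=B\cap s_0\cap\dots\cap s_n$ is infinite. By (M2) there is an infinite $D\subset B$ with $D\subset^*s_n$ for all $n$, so $D\in\mathcal D(\mathcal F)$. Hence $\mathfrak h>\omega$.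

\medskip\noindent\emph{Step 2: fewer than $\mathfrak h$ MAD families have a common refinement.}
Let $|\mathcal F|<\mathfrak h$ and let $R$ be a maximal almost disjoint subfamily of $\mathcal D(\mathcal F)$. Given an infinite $B$, the minimality of $\mathfrak h$ gives $D\subset B$ with $D\in\mathcal D(\mathcal F)$, and the maximality of $R$ gives $r\in R$ with $r\cap D$ infinite. So $R$ is MAD, and it refines every member of $\mathcal F$ by the definition of $\mathcal D(\mathcal F)$.

\medskip\noindent\emph{Step 3: a tree that splits every infinite set.}
Let $\{M_\xi:\xi<\mathfrak h\}$ and $B_0$ witness the definition of $\mathfrak h$. The infinite sets among $s\cap B_0$, $s\in M_\xi$, form a MAD family on $B_0$, and no infinite $D\subset B_0$ is almost contained in a member of each of these families. Transferring them to $\omega$ by a bijection $B_0\to\omega$, we may assume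
\[
\mathcal D(\{M_\xi:\xi<\mathfrak h\})=\emptyset .
\]
By Step 2 choose recursively MAD families $T_\alpha$ $(\alpha<\mathfrak h)$ refining $M_\alpha$ and all $T_\beta$, $\beta<\alpha$.

The cardinal $\mathfrak h$ has uncountable cofinality. Otherwise let $\{\alpha_n:n<\omega\}$ be cofinal in $\mathfrak h$. By Step 1 there is $D\in\mathcal D(\{T_{\alpha_n}:n<\omega\})$. For $\xi<\mathfrak h$ pick $n$ with $\alpha_n\ge\xi$; then $T_{\alpha_n}$ refines $T_\xi$, which refines $M_\xi$, so $D$ is almost contained in a member of $M_\xi$. Thus $D\in\mathcal D(\{M_\xi:\xi<\mathfrak h\})=\emptyset$, which is absurd.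

Every infinite $B$ \emph{splits} at some level: there are $\alpha$ and distinct $t,t'\in T_\alpha$ with $B\cap t$ and $B\cap t'$ infinite. Indeed, for some $\alpha$ the set $B$ is almost contained in no member of $M_\alpha$, hence in no member of $T_\alpha$. Pick $t\in T_\alpha$ with $B\cap t$ infinite. Then $B\setminus t$ is infinite, and some $t'\in T_\alpha$ meets it in an infinite set; this forces $t'\ne t$.

\medskip
Splitting is weaker than (T2): the sets $t$ meet $B$ but need not lie inside it. To repair this we cut a set $t$ into $t\cap B$ and $t\setminus B$. We want to cut each $t$ only once, and there are $\mathfrak c$ sets $B$ to be served. So each $B$ needs its own $t$, and for this it should have $\mathfrak c$ candidates on one level.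

\medskip\noindent\emph{Step 4: for each $B\in[\omega]^\omega$ there is $\alpha(B)<\mathfrak h$ such that $\mathfrak c$ members of $T_{\alpha(B)}$ meet $B$ in an infinite set.}
We iterate splitting along the binary tree $2^{<\omega}$. Put $D_\emptyset=B$. Given an infinite set $D_\sigma$, choose $\alpha_\sigma<\mathfrak h$ and distinct $t_{\sigma0},t_{\sigma1}\in T_{\alpha_\sigma}$ such that $D_{\sigma i}=D_\sigma\cap t_{\sigma i}$ is infinite for $i=0,1$. Let $\alpha=\sup_\sigma\alpha_\sigma$; then $\alpha<\mathfrak h$ by uncountable cofinality. For $f\in2^\omega$ use (M2) to find an infinite $D_f\subset B$ with $D_f\subset^*D_{f|n}$ for all $n$, and choose $t_f\in T_\alpha$ with $t_f\cap D_f$ infinite. Let $f\ne g$ first differ at $n$, and let $\sigma=f|n=g|n$. Since $T_\alpha$ refines $T_{\alpha_\sigma}$, we have $t_f\subset^*s$ for some $s\in T_{\alpha_\sigma}$. Also $t_f\cap t_{\sigma f(n)}$ is infinite, because $D_f\subset^*D_{\sigma f(n)}\subset t_{\sigma f(n)}$. By (M1), $s=t_{\sigma f(n)}$, that is, $t_f\subset^*t_{\sigma f(n)}$. The same argument for $g$ gives $t_g\subset^*t_{\sigma g(n)}$. The sets $t_{\sigma0}$ and $t_{\sigma1}$ are almost disjoint, so $t_f\ne t_g$. Hence $\alpha(B)=\alpha$ works.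

\medskip\noindent\emph{Step 5: cutting.}
Fix $\alpha<\mathfrak h$ and let $\mathcal B_\alpha=\{B:\alpha(B)=\alpha\}$. Well-order $\mathcal B_\alpha$ in type at most $\mathfrak c$ and choose recursively pairwise distinct $t_B\in T_\alpha$ with $B\cap t_B$ infinite; at each stage fewer than $\mathfrak c$ members of $T_\alpha$ have been used and $\mathfrak c$ are available. Obtain $T'_\alpha$ from $T_\alpha$ by replacing $t_B$ with the two sets $t_B\cap B$ and $t_B\setminus B$ whenever $B\in\mathcal B_\alpha$ and $t_B\setminus B$ is infinite. Then $T'_\alpha$ is almost disjoint, and a set meeting $t_B$ in an infinite set meets one of its two parts in an infinite set, so $T'_\alpha$ is MAD. Each $B\in\mathcal B_\alpha$ almost contains a member of $T'_\alpha$, namely $t_B\cap B$ if $t_B$ was cut and $t_B$ itself if not.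

Cutting may destroy the refinement relation between levels, so we restore it. By Step 2 choose recursively MAD families $R_\alpha$ refining $T'_\alpha$ and all $R_\beta$, $\beta<\alpha$. Then (T1) holds. Given $B$, let $\alpha=\alpha(B)$ and $s\in T'_\alpha$ with $s\subset^*B$. Some $r\in R_\alpha$ meets $s$ in an infinite set, and $r$ is almost contained in a member of $T'_\alpha$, which is $s$ by (M1). So $r\subset^*B$, and (T2) holds.
\end{proof}

\section{Maximal branches and the set $A$}\label{sec:branches}

Fix $\mathfrak h$ and $R_\alpha$ as in Lemma~\ref{lem:tree}. A \emph{branch} is a function $b$ defined on an ordinal $\ell(b)\le\mathfrak h$ such that $b(\alpha)\in R_\alpha$ and $b(\alpha)\subset^*b(\beta)$ for $\beta<\alpha<\ell(b)$. The union of a chain of branches is a branch, so by Zorn's lemma every branch extends to a maximal one. Let $\mathcal M$ be the set of maximal branches. We do not claim that they have length $\mathfrak h$: at a limit level of uncountable cofinality, (M2) is not available to continue a branch. What matters is that a maximal branch cannot stop anywhere else.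

\begin{lemma}\label{lem:branches}
\begin{enumerate}
\item[(a)] For every $\alpha<\mathfrak h$ and $r\in R_\alpha$ there is $b\in\mathcal M$ with $b(\alpha)=r$.
\item[(b)] For every $b\in\mathcal M$ the ordinal $\ell(b)$ has uncountable cofinality.
\item[(c)] For distinct $b,b'\in\mathcal M$ there is a least ordinal $\Delta(b,b')<\min\{\ell(b),\ell(b')\}$ at which $b$ and $b'$ differ, and $b(\alpha)\cap b'(\alpha')$ is finite whenever $\Delta(b,b')\le\alpha<\ell(b)$ and $\Delta(b,b')\le\alpha'<\ell(b')$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $\beta\le\alpha$ let $b(\beta)$ be the unique member of $R_\beta$ with $r\subset^*b(\beta)$; thus $b(\alpha)=r$. If $\beta<\gamma\le\alpha$, then $b(\gamma)\subset^*s$ for some $s\in R_\beta$, hence $r\subset^*s$ and $s=b(\beta)$. So $b$ is a branch, and we extend it to a maximal one.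

(b) If $\ell(b)=\mathfrak h$, this is part of Lemma~\ref{lem:tree}. Let $\ell=\ell(b)<\mathfrak h$ and suppose that $\ell$ does not have uncountable cofinality. Then there is an infinite $D$ with $D\subset^*b(\alpha)$ for all $\alpha<\ell$: take $D=\omega$ if $\ell=0$, take $D=b(\gamma)$ if $\ell=\gamma+1$, and apply (M2) to $b(\gamma_0)\supset^*b(\gamma_1)\supset^*\cdots$ if $\ell$ is the limit of an increasing sequence $(\gamma_n)$. Choose $t\in R_\ell$ with $t\cap D$ infinite. For $\alpha<\ell$ we have $t\subset^*s$ for some $s\in R_\alpha$, and $t\cap b(\alpha)$ is infinite, so $s=b(\alpha)$ by (M1). Setting $b(\ell)=t$ extends $b$, contrary to maximality.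

(c) If $b$ and $b'$ agreed on their common domain, one would extend the other, and by maximality they would be equal. So $\Delta=\Delta(b,b')$ exists. The sets $b(\Delta)$ and $b'(\Delta)$ are distinct members of $R_\Delta$, hence almost disjoint, and $b(\alpha)\subset^*b(\Delta)$, $b'(\alpha')\subset^*b'(\Delta)$.
\end{proof}

For $b\in\mathcal M$, a finite intersection $b(\alpha_1)\cap\dots\cap b(\alpha_k)$ almost contains $b(\max_i\alpha_i)$ and so is infinite. Choose a free ultrafilter $p_b$ containing all $b(\alpha)$, $\alpha<\ell(b)$, and put
\[
A=\{p_b:b\in\mathcal M\}\subset\omega^* .
\]
The map $b\mapsto p_b$ is one-to-one: for $b\ne b'$ and $\Delta=\Delta(b,b')$ the set $b(\Delta)\cap b'(\Delta)$ is finite, so no free ultrafilter contains both $b(\Delta)$ and $b'(\Delta)$.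

The thinness of $A$ comes from Lemma~\ref{lem:branches}(b): a maximal branch parts from countably many other branches at countably many levels, and it still has a level above all of them. One set on the branch then separates it from all the others at once. For a branch of length $\omega$ from which other branches depart at the levels $0,1,2,\dots$, no such level would exist.

\begin{proof}[Proof of Proposition~\ref{prop:A}]
(A1) Given $B$, take $r\in R_\alpha$ with $r\subset^*B$ by (T2), and $b\in\mathcal M$ with $b(\alpha)=r$. Then $r\in p_b$, and since $p_b$ is free, $B\in p_b$.

For (A2) and (A3), let $b_0,b_1,\dots$ be finitely or countably many distinct members of $\mathcal M$. Put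
\[
\alpha_i=\sup_{j\ne i}\Delta(b_i,b_j),\qquad t_i=b_i(\alpha_i)\in p_{b_i},
\]
where $\sup\emptyset=0$. Here $\alpha_i<\ell(b_i)$ by Lemma~\ref{lem:branches}(b). For $i\ne j$ both $\alpha_i$ and $\alpha_j$ are at least $\Delta(b_i,b_j)$, so $t_i\cap t_j$ is finite by Lemma~\ref{lem:branches}(c).

(A2) Let $E=\{p_{b_i}\}_i$ and $t'_i=t_i\setminus\bigcup_{j<i}t_j$. The sets $t'_i$ are pairwise disjoint, and $t'_i\in p_{b_i}$ because $t_i\setminus t_i'$ is finite. Put $C=\bigcup\{t'_i:\varphi(p_{b_i})=1\}$. If $\varphi(p_{b_i})=1$, then $C\supset t'_i$ and $C\in p_{b_i}$. If $\varphi(p_{b_i})=0$, then $C\cap t'_i=\emptyset$ and $C\notin p_{b_i}$.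

(A3) Let $P\subset A$ be infinite and let $p_{b_i}\in P$ $(i<\omega)$ be distinct. We build a continuous function on all of $A$ that is unbounded on $P$. Define $f\colon A\to\mathbb R$ by $f(p)=i+1$ if $t_i\in p$, and $f(p)=0$ if $p$ contains no $t_i$. A free ultrafilter contains at most one of the almost disjoint sets $t_i$, so $f$ is well defined, and $f(p_{b_i})=i+1$. The function $f$ is constant on each open set $A\cap\overline{t_i}$. The issue is continuity at a point $p_b$ with $f(p_b)=0$, because the sets $A\cap\overline{t_i}$ might accumulate there. This is where it matters that the $t_i$ are members of the tree.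

Let $f(p_b)=0$. Then $b\ne b_i$ for all $i$. We have $\Delta(b,b_i)\le\alpha_i$, for otherwise $b(\alpha_i)=b_i(\alpha_i)=t_i$ would belong to $p_b$. Put $\alpha=\sup_i\Delta(b,b_i)$, which is below $\ell(b)$ by Lemma~\ref{lem:branches}(b), and $u=b(\alpha)\in p_b$. Since $\Delta(b,b_i)\le\alpha$ and $\Delta(b,b_i)\le\alpha_i$, Lemma~\ref{lem:branches}(c) shows that $u\cap t_i$ is finite for every $i$. So a free ultrafilter containing $u$ contains no $t_i$, and $f=0$ on the neighborhood $A\cap\overline u$ of $p_b$. Thus $f$ is continuous, and $P$ is not pseudocompact.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}. No assumption beyond ZFC entered: of the cardinal $\mathfrak h$ and of the lengths $\ell(b)$ only the uncountable cofinality was used.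

\section{Prescribing the quotient}\label{sec:quotient}

The homomorphisms $h\mapsto h(\{n\})$ that cut out $N$ in $G$ assemble to a map onto $\mathbb Z_2^\omega$ defined on all of $\mathfrak K$. To enlarge the quotient from $\bigoplus_\omega\mathbb Z_2$ to $L$ we add to $G$ lifts of the missing elements, in such a way that the kernel does not grow. The topology of the quotient is then computed from (A1): the subgroup $N$ is large enough to absorb every condition $h(C)=0$ with $C$ an infinite piece of a partition.

\begin{proof}[Proof of Theorem~\ref{thm:quotient}]
Let $\pi\colon\mathfrak K\to\mathbb Z_2^\omega$, $\pi(h)=(h(\{n\}))_{n<\omega}$. This is a continuous homomorphism. It is onto, because the singletons are linearly independent in $\mathcal P(\omega)$, so any values on them extend to a linear functional. By the proof of Lemma~\ref{lem:easy}, for $s\in G$ the sequence $\pi(s)$ is the indicator function of $s\cap\omega$; hence $\pi(G)=\bigoplus_\omega\mathbb Z_2$ and $G\cap\ker\pi=N$.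

Choose a linear complement $J$ of $\bigoplus_\omega\mathbb Z_2$ in $L$. Choose a $\pi$-preimage for each element of a basis of $J$, and let $J'\subset\mathfrak K$ be the span of these preimages; $\pi$ maps $J'$ isomorphically onto $J$. Put $G_L=G+J'\subset\mathfrak K$, a precompact Boolean group with $\pi(G_L)=L$. If $L=\bigoplus_\omega\mathbb Z_2$, then $J'=0$ and $G_L=G$. Let $g\in G$, $j\in J'$ and $\pi(g+j)=0$. Then $\pi(g)=\pi(j)$ lies in $\bigoplus_\omega\mathbb Z_2\cap J=0$, so $j=0$ and $g\in N$. Thus $N=\ker(\pi|_{G_L})$, and $N$ is closed in $G_L$.

It remains to show that $\pi|_{G_L}\colon G_L\to L$ is open; then the induced continuous isomorphism $G_L/N\to L$ is a homeomorphism. It suffices to show that neighborhoods of $0$ are mapped onto neighborhoods of $0$. A basic neighborhood of $0$ is given by conditions $h(D_1)=\dots=h(D_k)=0$. Let $C_1,\dots,C_m$ be the atoms of the algebra of sets generated by $D_1,\dots,D_k$. They partition $\omega$, and each $D_i$ is a disjoint union, hence a sum, of atoms. So the basic neighborhood contains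
\[
U=\{h\in G_L:h(C_1)=\dots=h(C_m)=0\}.
\]
Let $F$ be the union of the finite atoms, a finite set. We claim that $\pi(U)$ contains the open neighborhood $\{z\in L:z|_F=0\}$ of $0$ in $L$. Let $z\in L$ with $z|_F=0$ and pick $h\in G_L$ with $\pi(h)=z$. For each infinite atom $C_j$ pick $a_j\in A$ with $C_j\in a_j$ by (A1), and put
\[
h'=h+\sum_{C_j\text{ infinite}}h(C_j)\,a_j\in G_L .
\]
Then $\pi(h')=z$, because $a_j\in N$. We have $a_j(C_j)=1$ and $a_j(C_k)=0$ for $k\ne j$. Hence $h'(C_k)=h(C_k)+h(C_k)=0$ if $C_k$ is infinite, and $h'(C_k)=h(C_k)=\sum_{n\in C_k}z(n)=0$ if $C_k$ is finite. So $h'\in U$.

Finally, $G$ is a subspace of $G_L$, and $Y$ is pseudocompact, non-metrizable and not closed in $G$ by Lemmas~\ref{lem:XY} and~\ref{lem:easy}; so it is not closed in $G_L$ either.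
\end{proof}

\section{What an example cannot look like}\label{sec:limits}

By Lemma~\ref{lem:injective}, to prove that a pseudocompact $P\subset G$ is compact metrizable it is enough to map it one-to-one into a metrizable space. The quotient map separates points in different cosets of $N$. If $\{e\}$ is a $G_\delta$-set in $N$, a single pseudometric separates points within every coset at once, by left invariance. The pseudometric comes from the Birkhoff--Kakutani construction \cite[Theorem~8.2]{HR}: if $V_n$ $(n<\omega)$ are symmetric open neighborhoods of $e$ in a topological group $G$ with $V_{n+1}^2\subset V_n$, then there is a continuous left-invariant pseudometric $d$ on $G$ such that $d(x,e)=0$ implies $x\in\bigcap_nV_n$.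

\begin{lemma}\label{lem:Gdelta}
Let $\pi\colon G\to Q$ be a continuous homomorphism of topological groups with kernel $N$, and suppose that $\{e\}$ is a $G_\delta$-set in $N$. If $P\subset G$ is pseudocompact and $\pi(P)$ is metrizable, then $P$ is compact metrizable.
\end{lemma}

\begin{proof}
Choose open neighborhoods $U_n$ of $e$ in $G$ with $N\cap\bigcap_nU_n=\{e\}$, then symmetric open neighborhoods $V_n$ of $e$ with $V_{n+1}^2\subset V_n\subset U_n$, and let $d$ be as above. Let $q\colon G\to G/d$ be the continuous map onto the metric space obtained by identifying points at distance zero. The map $f=(q,\pi)\colon P\to(G/d)\times\pi(P)$ is continuous, with metrizable target. If $f(x)=f(y)$, then $x^{-1}y\in N$ and $d(x^{-1}y,e)=d(y,x)=0$, so $x^{-1}y\in N\cap\bigcap_nV_n=\{e\}$. Thus $f$ is one-to-one, and Lemma~\ref{lem:injective} applies.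
\end{proof}

For subgroups the obstacle noted in Section~\ref{sec:intro} disappears: the fiber $H\cap N$ of a pseudocompact subgroup $H$ turns out to be pseudocompact again. To see this we recall that a precompact group $H$ is a dense subgroup of a compact group $\widehat H$, its \emph{completion}, which is unique up to a topological isomorphism fixing $H$, and that every continuous homomorphism of $H$ into a compact group extends continuously to $\widehat H$. By the Comfort--Ross theorem \cite{CR}, a topological group is pseudocompact if and only if it is precompact and meets every nonempty $G_\delta$-subset of its completion.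

\begin{proof}[Proof of Theorem~\ref{thm:limits}]
Let $\pi\colon G\to G/N$ be the quotient map.

(a) If $P\subset G$ is pseudocompact, then $\pi(P)$ is a pseudocompact subspace of $G/N$, hence metrizable, and Lemma~\ref{lem:Gdelta} applies. The $G_\delta$ condition holds if $N$ is metrizable, and also if $N$ is countable, since $\{e\}=\bigcap_{x\in N\setminus\{e\}}(N\setminus\{x\})$.

(b) Let $H$ be a pseudocompact subgroup of $G$. Then $\pi(H)$ is pseudocompact and metrizable, so it is a compact metrizable group. By the Comfort--Ross theorem $H$ has a compact completion $\widehat H$ and meets every nonempty $G_\delta$-subset of $\widehat H$. Extend $\pi|_H$ to a continuous homomorphism $\widehat\pi\colon\widehat H\to\pi(H)$ and let $K=\ker\widehat\pi$. Then $K$ is a compact group with $H\cap K=H\cap N$, and $K$ is a $G_\delta$-set in $\widehat H$ because $\pi(H)$ is metrizable. Consequently every nonempty $G_\delta$-subset of $K$ is a $G_\delta$-subset of $\widehat H$; it meets $H$, and therefore $H\cap N$. In particular $H\cap N$ meets every nonempty open subset of $K$, so $K$ is the completion of $H\cap N$. By the Comfort--Ross theorem in the other direction, $H\cap N$ is pseudocompact. It is a subspace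 of $N$, so it is metrizable by hypothesis, and $\{e\}$ is a $G_\delta$-set in it. Lemma~\ref{lem:Gdelta}, applied to the homomorphism $\pi|_H\colon H\to\pi(H)$ with kernel $H\cap N$ and to $P=H$, shows that $H$ is compact metrizable.

For the last statement, recall that in an example for (i) or (ii) the offending pseudocompact subspace $P$ is non-metrizable. By (a), $\{e\}$ is not a $G_\delta$-set in $N$, and in particular $N$ is uncountable. By (b), $P$ is not a subgroup.
\end{proof}

The hypothesis on the pseudocompact subspaces of $N$ is not used in (a), where the $G_\delta$ condition replaces it; in (b) it is used once, for the subgroup $H\cap N$.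

\begin{remark}
For the group $N$ of Theorem~\ref{thm:main} one can see directly that $\{0\}$ is not a $G_\delta$-set. A $G_\delta$-set containing $0$ contains $\{h\in N:h(C_n)=0\text{ for all }n\}$ for some sets $C_n\subset\omega$. Choose inductively $C'_n\in\{C_n,\omega\setminus C_n\}$ with $C'_0\cap\dots\cap C'_n$ infinite, and by (M2) an infinite $B$ with $B\subset^*C'_n$ for all $n$. Splitting $B$ into two infinite parts and using (A1) gives distinct $a,a'\in A$ containing $B$. Both contain every $C'_n$, so $a(C_n)=a'(C_n)$ for all $n$, and $a+a'\ne0$ lies in the given $G_\delta$-set. The property (A1) that makes $Y$ pseudocompact is thus the one that makes the pseudocharacter of $N$ uncountable.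
\end{remark}

\begin{thebibliography}{9}

\bibitem{BPS}
Balcar, Pelant and Simon, Fund. Math. 110 (1980).

\bibitem{CR}
Comfort and Ross, Pacific J. Math. 16 (1966).

\bibitem{Eng}
Engelking, \emph{General Topology}.

\bibitem{HR}
Hewitt and Ross, \emph{Abstract Harmonic Analysis I}.

\bibitem{TGRS}
\emph{Topological Groups and Related Structures},
\texttt{https://w.rexresearch1.com/\allowbreak TopologyLibrary/\allowbreak TopologicalGroupsRelatedStructuresArhangel.pdf}.

\end{thebibliography}
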